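# Farthest insertion has no fixed worst-case bound

## 1. Seven points and a tour of length 7

Take five nodes $q,w,w',p,t$, any two at distance $1$. Add a node $f$ joined by edges of length $\frac12$ to $q$ and $p$, and a node $e$ joined by edges of length $\frac12$ to $q$ and $t$. Let $d$ be the shortest-path distance. The two new nodes create no shortcut among the old ones (for instance $p,f,q$ has length $1$), so the first five nodes stay at mutual distance $1$, and
$$d(f,q)=d(f,p)=\tfrac12,\quad d(f,w)=d(f,w')=d(f,t)=\tfrac32,$$
$$d(e,q)=d(e,t)=\tfrac12,\quad d(e,w)=d(e,w')=d(e,p)=\tfrac32,\quad d(f,e)=1 .$$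

We build a tour greedily. Start at $q$. Repeatedly pick a node that is farthest from the set already visited, and insert it where it lengthens the tour least.

* From $q$, the nodes $w,w',p,t$ are at distance $1$ and $f,e$ at distance $\frac12$. So $w,w',p,t$ come first, in any order we like. Each insertion between two of the five nodes costs $1+1-1=1$, so every position is allowed. We choose to build the cyclic tour $w,q,w',p,t$.
* Both $f$ and $e$ are now at distance $\frac12$ from the tour. Insert $f$ first. The edges $wq$, $qw'$, $w'p$, $pt$ each cost $\frac12+\frac32-1=1$, and $tw$ costs $\frac32+\frac32-1=2$. We choose $wq$ and get $w,f,q,w',p,t$.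
* Insert $e$. The costs are: $wf$: $\frac32+1-\frac32=1$; $fq$: $1+\frac12-\frac12=1$; $qw'$: $1$; $w'p$: $2$; $pt$: $1$; $tw$: $1$. We choose $pt$.

The final tour $w,f,q,w',p,e,t$ has length $\frac32+\frac12+1+1+\frac32+\frac12+1=7$. The tour $p,f,q,e,t,w,w'$ has length $4\cdot\frac12+3=5$. No tour is shorter: edges of length $\frac12$ all touch $f$ or $e$, so a tour has at most four of them, and its other edges (at least three) have length at least $1$.

So the ratio is $7/5$. A more striking number is hidden in the picture. Look at the short pair $\{f,q\}$ and at three edges of the greedy tour: $\{f,q\}$ itself, $\{w,f\}$ with $\frac32=d(w,q)+d(q,f)$, and $\{p,e\}$ with $\frac32=d(p,f)+d(f,q)+d(q,e)$. All three run over the segment from $f$ to $q$ on a shortest path. *The greedy tour crosses this segment three times*, and the optimal tour crosses it once. If such segments made up most of the optimal tour, the ratio would be close to $3$. If $3$ could be replaced by any $m$, there would be no bound at all.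

## 2. The heuristic, and three theorems

An instance is a finite node set $N$, $|N|=n$, with symmetric $d\ge0$ satisfying the triangle inequality. The optimal tour length is $z^*$. **Farthest insertion (FI)** starts with $\Theta=\{i_0\}$ for an arbitrary node $i_0$. It adds the node farthest from $i_0$, forming a tour with two parallel edges. While $\Theta\ne N$, it chooses $k\notin\Theta$ maximizing $\min_{i\in\Theta}d(i,k)$ and inserts $k$ into a tour edge $\{y,z\}$ that minimizes
$$\mathrm{ins}(y,z;k)=d(y,k)+d(k,z)-d(y,z).$$
Ties are broken arbitrarily; $z$ denotes the length of the final tour. A heuristic has a **fixed worst-case bound** if there is a constant $\alpha$, independent of $n$, such that $z\le\alpha z^*$ for every instance, every starting node and every tie-breaking. Nearest insertion and cheapest insertion have the fixed worst-case bound $2$, and it is tight (Rosenkrantz et al. 1977). *Does FI have a fixed worst-case bound?* The answer is no.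

Let $R(n)$ be the supremum of $z/z^*$ over all $n$-node instances with $z^*>0$, all starting nodes and all tie-breakings ($n\ge2$), and let $H_n=\sum_{k\le n}1/k$.

**Theorem 1.** There is an absolute constant $C\ge1$ such that for every $a\ge2$, with $m=2^a-1$, there are a metric instance with $n$ nodes, $\ln n\le C\,m(\ln m)^2$, and an FI run on it with $z\ge\frac m2z^*$. Hence FI has no fixed worst-case bound.

**Theorem 2.** For some absolute $c>0$ and all large $n$,
$$c\,\frac{\ln n}{(\ln\ln n)^2}\ \le\ R(n)\ \le\ 2(H_n-1)\ <\ 2\ln n .$$

**Theorem 3.** Let an instance $(N,d)$ with $n\ge3$ and an FI run inserting $v_1,\dots,v_n$ in this order be given. For every $\delta>0$ there is a metric $\tilde d$ with $|\tilde d-d|\le\delta$ on all pairs such that FI on $\tilde d$ from $v_1$ has no ties (apart from the two parallel copies of the edge $v_1v_2$ when $v_3$ is inserted) and produces the same tour.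

In Theorem 1 we choose the start and the tie-breaking, as the definition permits. Theorem 3 says that this freedom is not essential.

## 3. Points on a line, and a logarithmic upper bound

**FI is optimal on a line.** Let the nodes be distinct real numbers. I claim that the tour on $\Theta$ always has length $2(\beta-\alpha)$, where $\alpha=\min\Theta$ and $\beta=\max\Theta$. This holds for two nodes. Let $k$ be inserted. If $\alpha<k<\beta$, the tour, a closed walk through $\alpha$ and $\beta$, has an edge $\{i,j\}$ with $k$ between $i$ and $j$. Its insertion cost is $0$, so the cheapest insertion costs $0$. If $k>\beta$, an edge with larger endpoint $g$ costs $2(k-g)\ge2(k-\beta)$, with equality for the edges at $\beta$; the length grows by exactly $2(k-\beta)$. The case $k<\alpha$ is the mirror image. So $z=2(\max N-\min N)$, and no tour is shorter, since it must go from one extreme to the other and back.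

**The natural attempt at a constant bound.** Let $v_1,\dots,v_n$ be the insertion order and $r_k=\min_{i<k}d(v_i,v_k)$ for $k\ge2$. By the farthest rule,
$$r_k\ \ge\ \min_{i<k}d(v_i,v_{k+1})\ \ge\ r_{k+1},$$
so $r_2\ge r_3\ge\dots\ge r_n$. Hence $v_1,\dots,v_k$ are pairwise at distance at least $r_k$ (for $i<j\le k$ we have $d(v_i,v_j)\ge r_j\ge r_k$). Shortcutting an optimal tour to these $k$ nodes gives $z^*\ge k\,r_k$. On the other hand, if $i$ is the tour node nearest to $v_k$ and $\{i,j\}$ is a tour edge, then inserting $v_k$ there costs $r_k+d(v_k,j)-d(i,j)\le2r_k$. The two-node tour has length $2r_2$. Therefore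
$$z\ \le\ 2\sum_{k=2}^n r_k\ \le\ 2z^*\sum_{k=2}^n\frac1k\ =\ 2(H_n-1)\,z^*\ <\ 2\ln n\;z^* ,\tag{1}$$
where the last step (for $z^*>0$) compares the sum with $\int_1^n dx/x$. **This proves the upper bound in Theorem 2.**

To get a constant out of (1) one would have to bound $\sum r_k$ by a multiple of $z^*$. This is impossible. On the points $0,1,\dots,2^s$ with start $0$, FI first takes $2^s$ and then, for $i=0,\dots,s-1$, takes $2^i$ points at distance $2^{s-1-i}$. So $2\sum r_k=2^{s+1}+s2^s$, but $z=z^*=2^{s+1}$. The radii really can be of order $z^*/k$ at all scales. What saves FI on the line is that almost all insertions cost $0$, far less than $2r_k$. To make FI bad we need a metric with many scales, a short optimal tour, and insertions that keep costing something at every scale.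

## 4. Crossings, excess and configurations

We isolate what was good about the seven points. A sequence $g_0,g_1,\dots,g_s$ of nodes is called a *geodesic* if $\sum d(g_i,g_{i+1})=d(g_0,g_s)$; subsequences of a geodesic are geodesics. Edges of the current tour are called **T-edges**. Since $\mathrm{ins}\ge0$, *an insertion of cost $0$ is always a legitimate choice*.

**Definition (excess, crossing).** For $a\ne b$ put
$$x(y,z;a,b)=d(y,a)+d(a,b)+d(b,z)-d(y,z)\ \ge0 .$$
The T-edge $\{y,z\}$ **crosses** the pair $\{a,b\}$ if $x(y,z;a,b)=0$ or $x(y,z;b,a)=0$.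

So crossing means that going from $y$ to $z$ over the segment $ab$, in one of the two directions, is a geodesic. Note $x(z,y;b,a)=x(y,z;a,b)$. In Section 1, $x(p,e;f,q)=\frac12+\frac12+\frac12-\frac32=0$, whereas $x(q,w';f,q)=\frac12+\frac12+1-1=1$. Inserting $d(y,z)\le d(y,a)+d(a,z)$, respectively $d(y,z)\le d(y,b)+d(b,z)$, gives
$$x(y,z;a,b)\ge d(a,b)+d(b,z)-d(a,z),\qquad x(y,z;a,b)\ge d(a,b)+d(y,a)-d(y,b).\tag{2}$$

Excess controls the insertion cost of midpoints. Suppose $c$ satisfies $d(c,u)=\frac12d(a,b)+\min(d(a,u),d(b,u))$ for $u\in\{y,z\}$. Then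
$$\mathrm{ins}(y,z;c)\ \ge\ \min\{d(a,b),\ x(y,z;a,b),\ x(y,z;b,a)\}.\tag{3}$$
Indeed, if both minima are attained at the same vertex $g$, the cost is $d(a,b)+d(g,y)+d(g,z)-d(y,z)\ge d(a,b)$. Otherwise it equals one of the two excesses.

**Definition (configuration).** A configuration $(V,d,T,\mathcal L,\rho,m)$ consists of a finite metric space $(V,d)$ with $|V|\ge3$, a tour $T$ on $V$, a nonempty set $\mathcal L$ of *live pairs* $\{a,b\}$, a real $\rho>0$ and an integer $m$, such that

* (C1) $d(v,u)\ge\rho$ for distinct $v,u\in V$;
* (C2) $d(a,b)=\rho$ for every live pair;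
* (C3) for every T-edge $\{y,z\}$ and live pair $\{a,b\}$, each of $x(y,z;a,b)$, $x(y,z;b,a)$ is $0$ or at least $\rho$;
* (C4) each live pair is crossed by exactly $m$ T-edges;
* (C5) for each T-edge $\{u,v\}$, the live pairs it crosses can be ordered and oriented as $(a_1,b_1),\dots,(a_s,b_s)$ with $d(u,v)=d(u,a_1)+\rho+d(b_1,a_2)+\rho+\dots+\rho+d(b_s,v)$ (no condition if $s=0$).

By (C5) a T-edge crossing $s$ live pairs has length at least $s\rho$. Summing over T-edges and using (C4),
$$\mathrm{length}(T)\ \ge\ m\,\rho\,|\mathcal L| .\tag{4}$$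

The seven points with $m=3$, $\rho=\frac12$, $\mathcal L=\{\{f,q\}\}$ form a configuration; Section 6 checks this for general $m$. There (4) is weak: $7\ge\frac32$, since the *live length* $\rho|\mathcal L|=\frac12$ is a small part of the optimum $5$. The plan is to keep the multiplicity $m$ and to make the live length grow until it dominates.

## 5. Why a plain path gains nothing, and what shortcuts change

The first idea is to refine: attach to each live pair $\{a,b\}$ a path of length $\rho$ from $a$ to $b$ with many interior nodes, and hope that inserting them lengthens the FI tour. It does not. Some T-edge $\{u,v\}$ crosses $\{a,b\}$, so the whole path lies on a geodesic from $u$ to $v$, and inserting an interior node $x$ into $\{u,v\}$ costs $0$. Afterwards every other node of the path lies on a geodesic for $\{u,x\}$ or $\{x,v\}$; if $x$ went into another edge, $\{u,v\}$ is still there. So all nodes of the path are inserted at cost $0$, and the live length of the refined segments is $\rho$ as before. The tour is stuck on the path, exactly as on a line.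

The remedy is to lure the tour off the path first. Take a path of $K$ unit edges $x_0,\dots,x_K$ and add shortcuts $x_ix_{i+m}$ of length $m-\frac12$, saving $\frac12$ on every $m$ steps. The $m$ crossings of $\{a,b\}$ can be arranged as $m$ passes, one for each residue modulo $m$, all jumping along shortcuts. Inserting the $x_i$ then costs nothing. Now insert the midpoint $c_l$ of the unit edge $x_lx_{l+1}$. A jump $x_i\to x_{i+m}$ over this unit edge is $\frac12$ shorter than the straight path, so the midpoint should cost $\frac12$. If it goes into the jump that ends at $x_{l+1}$, the new edge from $x_{l+1-m}$ to $c_l$ has length $(m-1)+\frac12$, which is its length along the straight path: this edge is back on the straight path.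

Here is the rough accounting. The ends of the gadget are at distance $\Delta\approx K(1-\frac1{2m})$; we scale the gadget so that this becomes $\rho$. Before the round, the $m$ passes over it have length $m\Delta$ in units of the gadget. About $K$ midpoints at cost $\frac12$ bring this to $mK-\frac K2+\frac K2=mK$. Every unit of the straight path is now crossed $m$ times, and the new live length is about $K$ instead of $\Delta$. So the multiplicity $m$ survives and the live length grows by a factor of about $1+\frac1{2m}$ per round. Iterating, the live length grows exponentially.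

What must be proved: that such a seed exists for all $m$; that cheapest insertion makes these choices; that the result is again a configuration; that the *farthest* rule allows this order; and that the losses near the ends of the gadget are smaller than the gain $\frac1{2m}$.

## 6. The seed: one short pair crossed $m$ times

*Purpose: produce by FI a configuration with one live pair and multiplicity $m$.* Let $m\ge3$ and $k=m-2$. The base nodes are $q,w,w',p_1,\dots,p_k,t_1,\dots,t_k$, pairwise at distance $1$. Add a node $f$ joined by edges of length $\frac12$ to $q,p_1,\dots,p_k$, and nodes $e_i$ ($1\le i\le k$) joined by edges of length $\frac12$ to $q$ and $t_i$. Take shortest-path distances and call the space $V_0$. Base distances stay $1$, and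

* $d(f,q)=d(f,p_i)=\frac12$, $d(f,\cdot)=\frac32$ for the other base nodes, $d(f,e_i)=1$;
* $d(e_i,q)=d(e_i,t_i)=\frac12$, $d(e_i,\cdot)=\frac32$ for the other base nodes, $d(e_i,e_j)=1$ for $i\ne j$.

The case $m=3$ is Section 1. We have $|V_0|=(3+2k)+1+k=3m-2$, and all distances are at most $\frac32$.

**Lemma 1.** If nodes are presented in the order $q,w,w',p_1,t_1,\dots,p_k,t_k,f,e_1,\dots,e_k$, cheapest insertion can produce the tour
$$T_0:\quad w,\,f,\,q,\,w',\,p_1,e_1,t_1,\,p_2,e_2,t_2,\dots,p_k,e_k,t_k,\,(w).$$

*Proof.* A base node inserted between base nodes costs $1$ in every edge, so we may build $w,q,w',p_1,t_1,\dots,p_k,t_k,(w)$. No edge of this tour has both ends in $\{q,p_1,\dots,p_k\}$, so $f$ costs at least $\frac12+\frac32-1=1$ everywhere; insert it into $\{q,w\}$ at cost $1$. For $e_i$ the costs are as follows: $\{w,f\}$: $\frac32+1-\frac32=1$; $\{f,q\}$: $1+\frac12-\frac12=1$; $\{q,w'\}$: $\frac12+\frac32-1=1$; $\{p_i,t_i\}$: $\frac32+\frac12-1=1$; and for $j<i$, $\{p_j,e_j\}$: $\frac32+1-\frac32=1$ and $\{e_j,t_j\}$: $1+\frac32-\frac12=2$. The remaining T-edges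 join base nodes other than $q$; they cost $1$ if $t_i$ is an endpoint and $2$ otherwise. So the minimum is $1$, and $e_i$ may go into $\{p_i,t_i\}$. $\square$

**Lemma 2.** With $\mathcal L_0=\{\{f,q\}\}$ and $\rho_0=\frac12$, $(V_0,d,T_0,\mathcal L_0,\rho_0,m)$ is a configuration.

*Proof.* All distances are multiples of $\frac12$, so (C1), (C2), (C3) hold. With a single live pair, (C5) just restates crossing. For (C4), the crossing edges are $\{f,q\}$, $\{w,f\}$ (as $\frac32=d(w,q)+d(q,f)$) and the $k$ edges $\{p_i,e_i\}$ (as $\frac32=d(p_i,f)+d(f,q)+d(q,e_i)$). For the other T-edges $\{y,z\}$, written in the order shown, the values $x(y,z;q,f)$, $x(y,z;f,q)$ are: $\{q,w'\}$: $1,1$; $\{w',p_1\}$: $1,2$; $\{e_i,t_i\}$: $2,2$; $\{t_i,p_{i+1}\}$: $1,2$; $\{t_k,w\}$: $2,2$. None is $0$, so exactly $k+2=m$ edges cross. $\square$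

## 7. The gadget $H$: a path with shortcuts

From now on $m=2^a-1$ with $a\ge2$ (so $m\ge3$ is odd), and $K=2^t$ where $t\ge2a$ is a multiple of $a$. Since $2^a\equiv1\pmod m$, we have $K\equiv1\pmod m$; put $B=(K-1)/m$. In Section 10 we take $t=6a$.

**Definition (gadget).** $H$ has vertices $x_0,\dots,x_K$, unit edges $x_lx_{l+1}$, and shortcuts $x_ix_{i+m}$ of length $m-\frac12$ for $1\le i\le K-1-m$. Write $I_l$ for the unit edge $x_lx_{l+1}$ and let
$$R=\{\,l:\ m\le l\le K-1-m,\ \text{neither } l+1\text{ nor }K-l\text{ is a power of }2\,\}$$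
($1=2^0$ counts as a power of $2$). For each $l\in R$ subdivide $I_l$ by a midpoint $c_l$ into two edges of length $\frac12$. Put $\mathrm{pos}(x_i)=i$, $\mathrm{pos}(c_l)=l+\frac12$. Finally let
$$R^*=\{\,l:\ l,l+1,\dots,l+m-1\in R\,\}.$$

The power-of-two condition matters only in Section 9. The reflection $x_i\mapsto x_{K-i}$ is an automorphism of $H$: it maps $I_l$ to $I_{K-1-l}$, and it exchanges the numbers $l+1$ and $K-l$, so it maps $R$ to $R$.

**A small gadget.** Let $m=3$, $K=16$; then $B=5$. From $3\le l\le12$ we delete $l=3,7$ ($l+1=4,8$) and $l=12,8$ ($16-l=4,8$). So $R=\{4,5,6,9,10,11\}$ and $R^*=\{4,9\}$. We shall follow this gadget below.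

Let $D(j)=j-\frac12\lfloor j/m\rfloor$ for $j\ge0$. It is increasing with increments $1$ or $\frac12$, and $D(j)-D(j-1)=\frac12$ exactly when $m\mid j$.

**Lemma 3.** For $1\le i\le j\le K-1$, $d_H(x_i,x_j)=D(j-i)$. Further $d_H(x_0,x_j)=1+D(j-1)$ for $1\le j\le K-1$, symmetrically at $x_K$, and
$$d_H(x_0,x_K)=2+D(K-2)=K-\tfrac12(B-1)=:\Delta .$$

*Proof.* Since $x_0$ and $x_K$ have degree 1, the later statements follow from the first, with $\lfloor(K-2)/m\rfloor=\lfloor(Bm-1)/m\rfloor=B-1$. For the same reason we may consider a path from $x_i$ to $x_j$ that avoids $x_0,x_K$. Let it have $p$ forward and $n$ backward unit steps, and $\alpha$ forward and $\beta$ backward shortcuts. Then $j-i=p-n+m(\alpha-\beta)$, and its length is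
$$p+n+(m-\tfrac12)(\alpha+\beta)=(j-i)+2n+(2m-\tfrac12)\beta-\tfrac12\alpha .$$
From $p\ge0$ we get $m\alpha\le(j-i)+n+m\beta$, hence $\alpha\le\lfloor(j-i)/m\rfloor+n+\beta$. So the length is at least $D(j-i)+\frac32n+(2m-1)\beta\ge D(j-i)$. Equality is attained by $\lfloor(j-i)/m\rfloor$ forward shortcuts followed by unit steps. $\square$

**Lemma 4.** Let $l\in R$ and let $y$ be a vertex of $H$.

(i) If $\mathrm{pos}(y)\le l$, then $d_H(x_{l+1},y)\ge d_H(x_l,y)+\frac12$ and $d_H(c_l,y)=\frac12+d_H(x_l,y)$. If $\mathrm{pos}(y)\ge l+1$, then $d_H(x_l,y)\ge d_H(x_{l+1},y)+\frac12$ and $d_H(c_l,y)=\frac12+d_H(x_{l+1},y)$.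

(ii) All distances in $H$ are multiples of $\frac12$, and distinct vertices are at distance at least $\frac12$.

*Proof.* (ii) All edge lengths $1,\frac12,m-\frac12$ are positive multiples of $\frac12$. (i) The second statement is the first one reflected. For the first, $d_H(c_l,y)=\frac12+\min(d_H(x_l,y),d_H(x_{l+1},y))$ for $y\ne c_l$, because $c_l$ has only the neighbors $x_l,x_{l+1}$. So only the inequality needs proof. For $y=x_i$, $1\le i\le l$, it reads $D(l+1-i)\ge D(l-i)+\frac12$. For $y=x_0$ it reads $1+D(l)\ge1+D(l-1)+\frac12$. For $y=c_{l'}$ with $l'<l$, monotonicity of $D$ gives $d_H(c_{l'},x_l)=\frac12+D(l-l'-1)$ and $d_H(c_{l'},x_{l+1})=\frac12+D(l-l')$. $\square$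

**Definition (passes).** For $i=1,\dots,m$, pass $i$ goes $x_0,x_1,\dots,x_i$ by unit steps, then $x_{i+m},x_{i+2m},\dots,x_{i+(B-1)m}$ by shortcuts, then by unit steps to $x_K$. Its *designated* vertices are $x_i,x_{i+m},\dots,x_{i+(B-1)m}$.

The left ends of the shortcuts used have index at most $m+(B-2)m=K-1-m$, so these shortcuts exist. There are $B-1$ of them, so the pass has length $K-\frac12(B-1)=\Delta$: it is a shortest $x_0$–$x_K$ path. Every $x_j$ with $1\le j\le K-1=Bm$ is designated on exactly one pass, by residues modulo $m$. In the small gadget, $\Delta=14$, and pass 2 is $x_0,x_1,x_2,x_5,x_8,x_{11},x_{14},x_{15},x_{16}$, of length $2+4\cdot\frac52+2=14$.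

## 8. One round: from multiplicity $m$ to multiplicity $m$

Let $(V,d,T,\mathcal L,\rho,m)$ be a configuration and $r=\rho/\Delta$. To every live pair $\{a,b\}$ attach a copy of $H$ with lengths multiplied by $r$, with $x_0=a$ and $x_K=b$ (its *terminals*; which of the two is called $a$ is an arbitrary choice). Let $V'$ be the enlarged vertex set and $d'$ the shortest-path metric of the graph consisting of the complete graph on $V$ (lengths $d$) and all gadgets. Let $\mathrm{int}\,H=H\setminus\{x_0,x_K\}$.

**Lemma 5.** (G1) $d'|_V=d$. (G2) $d'|_H=r\,d_H$. (G3) For $y\in H$ and $u\notin\mathrm{int}\,H$: $d'(u,y)=\min\{d'(u,a)+d'(a,y),\ d'(u,b)+d'(b,y)\}$.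

*Proof.* (G1) In a walk between nodes of $V$, a maximal part through some $\mathrm{int}\,H$ runs from a terminal $g$ to a terminal $g'$ and has length at least $r\,d_H(g,g')=d(g,g')$, because $r\Delta=\rho=d(a,b)$. Replace it by nothing if $g=g'$ and by the edge $gg'$ otherwise; the walk does not get longer. The result is a walk in the complete graph on $V$, of length at least the $d$-distance of its ends. (G2) In a walk between vertices of $H$, a maximal part that uses no edge of $H$ runs between terminals $g,g'$ and, by (G1), has length at least $d(g,g')=r\,d_H(g,g')$. So it can be replaced by a path in $H$ that is no longer. (G3) $\mathrm{int}\,H$ is joined to the rest only at $a$ and $b$, so every walk from $y$ to $u$ visits $a$ or $b$. $\square$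

We write $d$ for $d'$. The new vertices $x_i$ are **relay points** and the $c_l$ are **midpoints**. The new data are $\rho'=\frac r2$ and
$$\mathcal L'=\text{all pairs }\{x_l,c_l\},\ \{c_l,x_{l+1}\}\text{ with }l\in R^*,\text{ in all gadgets.}$$
The current tour is $T$ on $V$. We insert first all relay points, in any order, and then the midpoints, gadget after gadget, in each gadget by increasing $l\in R$.

### 8.1 Relay points go in at cost 0

*Purpose: thread the tour through all gadgets along the passes, for free.*

For each live pair assign its $m$ crossing T-edges bijectively to the $m$ passes of its gadget. Take a T-edge $\{u_0,v_0\}$ with crossed pairs ordered and oriented as in (C5); the gadgets of these pairs are distinct. Replacing each term $\rho$ in (C5) by the assigned pass, traversed from $a_i$ to $b_i$, gives a walk in $V'$ of length $d(u_0,v_0)$, that is, a geodesic. (A pass is traversed backward if $a_i$ is the vertex $x_K$ of its gadget.) Call $u_0$, then the designated vertices of these passes in the order of the walk, then $v_0$, the **chain** of $\{u_0,v_0\}$. Every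 relay point lies in exactly one chain. Insert each relay point between its current neighbors in its chain. The chain lies in order on a geodesic, so the cost is $0$, hence minimal.

After this phase the tour consists of the chains of all edges of $T$. The T-edges with an end in $\mathrm{int}\,H$ are exactly

* $\sigma_i=\{x_i,x_{i+m}\}$, $1\le i\le K-1-m$;
* left legs $\{u,x_i\}$ and right legs $\{x_{K-i},v\}$, $i=1,\dots,m$, with $u,v\notin\mathrm{int}\,H$

(the last designated vertex of pass $i$ has index $i+(B-1)m=K-(m+1-i)$).

**Legs look like edges to a terminal.** For a left leg, $u$ precedes or equals $a$ on a geodesic that then runs through $a$ and $b$ (read the chain backward if necessary). So $d(u,b)=d(u,a)+\rho$. For $y\in H$ we have $\rho+d(b,y)\ge d(a,y)$, so (G3) gives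
$$d(u,y)=d(u,a)+d(a,y)\qquad\text{for all }y\in H.\tag{5}$$
In every insertion cost of a vertex of $H$ and in every excess of a pair in $H$, the constant $d(u,a)$ occurs once with each sign and cancels. So with respect to these the left leg $\{u,x_i\}$ behaves exactly like the pair $\{x_0,x_i\}$. Symmetrically, right legs behave like $\{x_{K-i},x_K\}$.

**Example.** For the seven points with $m=3$ and the small gadget on $x_0=f$, $x_{16}=q$, give $\{w,f\}$ pass 1, $\{p,e\}$ pass 2 and $\{f,q\}$ pass 3. The geodesic of $\{w,f\}$ meets $q$ before $f$, so its chain is $w,x_{13},x_{10},x_7,x_4,x_1,f$. The others are $p,x_2,x_5,x_8,x_{11},x_{14},e$ and $f,x_3,x_6,x_9,x_{12},x_{15},q$. The left legs are $\{f,x_1\},\{p,x_2\},\{f,x_3\}$, and indeed $d(p,q)=1=d(p,f)+\frac12$.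

### 8.2 T-edges outside a gadget stay away from it

*Purpose: when we study insertions and crossings in one gadget, tour edges with no end in its interior should be harmless.* We use the following **rule** for the midpoint phase, to be justified in 8.3: insert $c_l$ into $\sigma_{l+1-m}=\{x_{l+1-m},x_{l+1}\}$, creating
$$A_l=\{x_{l+1-m},c_l\},\qquad B_l=\{c_l,x_{l+1}\}.$$
The edge exists since $m\le l\le K-1-m$ and is still present since different $l$ use different $\sigma$'s. Both $A_l$ and $B_l$ have both ends in the interior of one gadget, since $1\le l+1-m$ and $l+1\le K-m$.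

**Lemma 6.** Let the midpoint phase follow the rule. At any time during or after it, let $\{y,z\}$ be a T-edge with $y,z\notin\mathrm{int}\,H$, where $H$ is the gadget on $\{a,b\}$. Then $x(y,z;a,b)\ge\rho$ and $x(y,z;b,a)\ge\rho$. Consequently $x(y,z;p,q)\ge\min\{\rho,d(p,q)\}$ for all $p\ne q$ in $H$, so $\{y,z\}$ crosses no such pair.

*Proof.* *Case 1: $y,z\in\mathrm{int}\,H'$ for another gadget $H'$, on $\{a',b'\}\ne\{a,b\}$.* By (G3), each of $d(y,a)$ and $d(b,z)$ is realized through a terminal of $H'$. If both are realized through the same $g$, then $x(y,z;a,b)\ge\rho$, since $d(y,g)+d(g,z)\ge d(y,z)$. If they are realized through $a'$ and $b'$ respectively, then $d(y,z)\le d(y,a')+\rho+d(b',z)$ gives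
$$x(y,z;a,b)\ \ge\ d(a',a)+d(b,b')\ \ge\ \rho$$
by (C1), because not both $a=a'$ and $b=b'$. If they are realized through $b'$ and $a'$, then likewise $x(y,z;a,b)\ge d(b',a)+d(b,a')\ge\rho$. Exchanging the names $a,b$ gives the other inequality.

*Case 2: otherwise.* Then $\{y,z\}$ was not created in the midpoint phase, so it is a link of the chain of some $\{u,v\}\in T$, named so that $d(u,v)=d(u,y)+d(y,z)+d(z,v)$. If $\{u,v\}$ does not cross $\{a,b\}$, then
$$x(y,z;a,b)\ge[d(u,a)-d(u,y)]+\rho+[d(b,v)-d(z,v)]-d(y,z)=x(u,v;a,b)\ge\rho$$
by (C3), and likewise for $(b,a)$. If $\{u,v\}$ crosses $\{a,b\}$, name $a,b$ so that its geodesic runs $u\to a\to b\to v$. The chain contains vertices of $\mathrm{int}\,H$ between $a$ and $b$. Since $y,z$ are consecutive in the chain and not in $\mathrm{int}\,H$, either both precede (or equal) $a$, or both follow (or equal) $b$. In the first situation $d(y,g)=d(y,z)+d(z,g)$ for $g\in\{a,b\}$, so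
$$x(y,z;a,b)=d(z,a)+\rho+d(b,z)\ge\rho,\qquad x(y,z;b,a)=d(z,b)+\rho+d(a,z)\ge\rho .$$
In the second, $d(g,z)=d(g,y)+d(y,z)$ for $g\in\{a,b\}$, and $x(y,z;a,b)=d(y,a)+\rho+d(b,y)\ge\rho$, $x(y,z;b,a)=d(y,b)+\rho+d(a,y)\ge\rho$.

*Consequence.* By (G3), $d(y,p)$ and $d(q,z)$ are realized through terminals of $H$. If these are $a$ and $b$ respectively, then
$$x(y,z;p,q)=x(y,z;a,b)+[d(a,p)+d(p,q)+d(q,b)-\rho]\ge\rho ,$$
and the same holds with $a,b$ exchanged. If both are realized through the same $g$, then $x(y,z;p,q)\ge d(p,q)$ because $d(y,g)+d(g,z)\ge d(y,z)$. Applying this also to $(q,p)$, no crossing occurs. $\square$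

### 8.3 Each midpoint costs exactly one half

*Purpose: show that the rule is a cheapest insertion.* Work in a gadget $H$ in units of $r$.

**Lemma 7.** When $c_l$ is inserted, the edge $\sigma_{l+1-m}$ has insertion cost $\frac12$, and every T-edge has insertion cost at least $\frac12$.

*Proof.* The rule costs $d(x_{l+1-m},c_l)+\frac12-(m-\frac12)=\bigl(\frac12+D(m-1)\bigr)+\frac12-(m-\frac12)=\frac12$. For the lower bound, every path from $c_l$ to another node starts through $x_l$ or $x_{l+1}$, so (3) applies with $\{a,b\}=\{x_l,x_{l+1}\}$. As $d(x_l,x_{l+1})=1$, it suffices to show $x(y,z;x_l,x_{l+1})\ge\frac12$ for both orderings $(y,z)$ of the ends of each T-edge.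

*Both ends outside $\mathrm{int}\,H$.* Lemma 6 gives at least $1$, since $\rho=\Delta\ge1$ in units of $r$.

*Otherwise* we may, by (5), take the ends to be vertices of $H$, none equal to $c_l$. If $\mathrm{pos}(z)\le l$, then (2) and Lemma 4 give excess at least $1+d(x_{l+1},z)-d(x_l,z)\ge\frac32$. If $\mathrm{pos}(y)\ge l+1$, the excess is at least $1+d(y,x_l)-d(y,x_{l+1})\ge\frac32$.

*It remains to treat $\mathrm{pos}(y)\le l$ and $\mathrm{pos}(z)\ge l+1$.* Legs are not of this kind: left ones have positions at most $m\le l$, right ones at least $K-m\ge l+1$. The edges $A_j,B_j$ present have $j<l$, hence positions at most $j+1\le l$. So $\{y,z\}=\sigma_i$ with $i\le l<i+m$. Both $l-i$ and $i+m-l-1$ are less than $m$, where $D(j)=j$, so the excess is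
$$D(l-i)+1+D(i+m-l-1)-(m-\tfrac12)=(l-i)+1+(i+m-l-1)-m+\tfrac12=\tfrac12 .\qquad\square$$

In the small gadget, $c_4,c_5,c_6$ go into $\{x_2,x_5\}$, $\{x_3,x_6\}$, $\{x_4,x_7\}$, each at cost $\frac12$. Afterwards the live pair $\{x_4,c_4\}$ is covered by $A_4=\{x_2,c_4\}$, $A_5=\{x_3,c_5\}$, $A_6=\{x_4,c_6\}$, and $\{c_4,x_5\}$ by $A_5$, $A_6$, $B_4$: three each. This is the general pattern.

### 8.4 The result is a configuration

**Lemma 8.** If $R^*\ne\emptyset$, then $(V',d,T',\mathcal L',\rho',m)$ is a configuration, where $T'$ is the tour after the round.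

*Proof.* (C2) is clear.

**(C1).** Two vertices of one gadget are at distance at least $\frac r2$ by Lemma 4(ii) and (G2). If $y\in\mathrm{int}\,H$ and $u\notin H$, then by (G3) $d(u,y)\ge\min\{d(a,y),d(b,y)\}\ge\frac r2$. Two nodes of $V$ are at distance at least $\rho\ge\rho'$.

**(C3).** Let the live pair lie in $H$. If both ends of the T-edge are outside $\mathrm{int}\,H$, Lemma 6 gives excess at least $\min\{\rho,\rho'\}=\rho'$. Otherwise, by (5), the excess is a combination with coefficients $\pm1$ of distances in $H$, hence a nonnegative multiple of $\frac r2=\rho'$.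

**(C4).** Use units of $r$. Let $(p,q)=(x_l,c_l)$ or $(c_l,x_{l+1})$ with $l\in R^*$. By Lemma 6 only T-edges with an end in $\mathrm{int}\,H$ can cross $\{p,q\}$, and the outer ends of legs may be replaced by terminals. Suppose $\{y,z\}$ crosses, with $y,z\in H$ named so that $x(y,z;p,q)=0$.

*Crossing edges cover the pair.* Suppose $\mathrm{pos}(z)\le\mathrm{pos}(p)$. Then $d(q,z)\ge d(p,z)$:

* for $(x_l,c_l)$, $d(c_l,z)=\frac12+d(x_l,z)$ by Lemma 4;
* for $(c_l,x_{l+1})$ and $z\ne c_l$ we have $\mathrm{pos}(z)\le l$ and $d(x_{l+1},z)\ge d(x_l,z)+\frac12=d(c_l,z)$; for $z=c_l$ it is trivial.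

Then (2) gives excess at least $d(p,q)=\frac12$, a contradiction. Suppose $\mathrm{pos}(y)\ge\mathrm{pos}(q)$. Then $d(y,p)\ge d(y,q)$:

* for $(c_l,x_{l+1})$, $d(c_l,y)=\frac12+d(x_{l+1},y)$;
* for $(x_l,c_l)$ and $y\ne c_l$ we have $\mathrm{pos}(y)\ge l+1$ and $d(x_l,y)\ge d(x_{l+1},y)+\frac12=d(c_l,y)$; for $y=c_l$ it is trivial.

The second inequality in (2) gives the same contradiction. No vertex has position strictly between $\mathrm{pos}(p)$ and $\mathrm{pos}(q)$. So a crossing T-edge *covers* the pair: $\mathrm{pos}(y)\le\mathrm{pos}(p)$ and $\mathrm{pos}(z)\ge\mathrm{pos}(q)$.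

*Which T-edges cover it.* Legs do not (positions at most $m\le l$, or at least $K-m\ge l+1$). A $\sigma_i$ covering the pair has $i\in[l-m+1,l]$; it was replaced when $c_{i+m-1}$ was inserted, since $i+m-1\in[l,l+m-1]\subset R$. This is where $R^*$ is used. The remaining covering edges are:

* for $(x_l,c_l)$: $A_j$ with $j+1-m\le l$ and $j\ge l$, that is, $j=l,\dots,l+m-1$ ($m$ edges, all present as these $j$ are in $R$). No $B_j$ covers it: that would need $j<l$ and $j\ge l$;
* for $(c_l,x_{l+1})$: $A_j$ with $j+1-m\le l$ and $j\ge l+1$, that is, $j=l+1,\dots,l+m-1$, and $B_l$ ($m$ edges in total).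

*All of these cross.* We have $d(x_{j+1-m},c_j)=\frac12+D(m-1)=m-\frac12$, which is the length of the straight path along the unit edges from $x_{j+1-m}$ to $c_j$. So this straight path is a geodesic, and it contains the pair. For $B_l$ crossing is trivial. Hence exactly $m$ T-edges cross.

**(C5).** By Lemma 6 and the above, an edge $A_j$ or $B_j$ crosses only live pairs of its own gadget that it covers. These are segments, with disjoint interiors, of its straight geodesic, so listing them along the geodesic gives (C5). All other T-edges (legs, remaining $\sigma_i$, edges without an end in a gadget interior) cross no live pair. $\square$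

## 9. The farthest rule admits this order

Start with the seed configuration and perform $J\ge1$ rounds with the same $m,K$, assuming $R^*\ne\emptyset$. This gives nested metric spaces $V_0\subset V_1\subset\dots\subset V_J=N$ with $\rho_j,\mathcal L_j,T_j$. By (G1), distances among nodes of $V_j$ are the same in all later spaces, so all insertion costs computed above are valid in $N$. It remains to check that FI may *choose* the nodes in our order.

For $\{a,b\}\in\mathcal L_j$ let $\mathrm{Desc}(a,b)$ be the set of all later nodes lying in its gadget, including those of deeper gadgets. As $\mathcal L_{j+1}$ consists of pairs inside the gadgets of the round from $V_j$ to $V_{j+1}$, every node of $N\setminus V_j$ is in $\mathrm{Desc}(a,b)$ for some $\{a,b\}\in\mathcal L_j$.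

*Purpose of the next lemma: deeper nodes are never too far away.*

**Lemma 9.** If $w\in\mathrm{Desc}(a,b)$ with $\{a,b\}\in\mathcal L_j$, then $d(w,a),d(w,b)\le\rho_j$. If moreover $w$ is not a relay point of the gadget on $\{a,b\}$, then for some $l\in R$, in units of $r$ of this gadget, $d(w,x_l),d(w,x_{l+1})\le1$ and $\min\{d(w,x_l),d(w,x_{l+1})\}\le\frac12$. We then say that $w$ *lies in* $I_l$.

*Proof.* Downward induction on $j$; for $j=J$ there is nothing to prove. Let $w$ be non-relay. Either $w=c_l$, or $w\in\mathrm{Desc}$ of $\{x_l,c_l\}$ or $\{c_l,x_{l+1}\}$. In the latter case, by induction, $w$ is within $\rho_{j+1}=\frac12$ of both members of that pair, hence within $\frac12+\frac12$ of the other neighbor of $c_l$. This gives the second statement. Relay points satisfy $d(x_0,x_i)\le1+D(K-2)=\Delta-1$. So for non-relay $w$ we get $d(w,x_0)\le\Delta-1+\frac12\le\Delta$. The same holds for $x_K$ by symmetry. Finally $\Delta r=\rho_j$. $\square$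

**Lemma 10.** FI, started at $q$, can choose nodes in the following order: the seed order of Lemma 1; then for $j=0,\dots,J-1$ the round order of Section 8, with relay points ordered by levels $\tau=1,\dots,t$, where level $\tau$ consists of the $x_i$ with $i$ an odd multiple of $h=K/2^\tau$, in all gadgets of the round simultaneously.

*Proof.* **Seed.** While base nodes remain, they are at distance $1$ from $\Theta$, and all other nodes are within $\frac12$ of $q$ (for descendants use Lemma 9 with $\rho_0=\frac12$ and $q\in\{f,q\}$). Afterwards each remaining $f,e_i$ is at distance exactly $\frac12$ from $\Theta$, and all descendants are at distance at most $\frac12$.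

**Relay level $\tau$** (units of $r$; all gadgets of a round have the same $r$). Now $\Theta$ consists of $V_j$, all relay points of lower levels (so in each gadget all $x_i$ with $2h\mid i$, terminals included), and some points of level $\tau$. Since $h$ is a power of $2$ and $m\ge3$ is odd, $m\nmid h$, so
$$D(h)=1+D(h-1).\tag{6}$$
I show that the remaining level-$\tau$ points are at distance exactly $D(h)$ from $\Theta$, and all other remaining nodes at distance at most $D(h)$.

*Level-$\tau$ points.* Let $x_i$ be one, so $h\le i\le K-h$. All $\Theta$-points of its gadget have index a multiple of $h$ different from $i$. So their distances from $x_i$ are at least $D(h)$ for relay points and at least $1+D(h-1)=D(h)$ for terminals. The two points of index $i\pm h$ are in $\Theta$, at distance $D(h)$. By (G3), points outside the gadget are at least as far away as one of its terminals, hence at distance at least $D(h)$.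

*Later relay points.* The index of such a point is not a multiple of $h$, so it differs from some multiple of $2h$ by some $s$ with $1\le s<h$. Hence its distance from $\Theta$ is at most $D(s)\le D(h)$, or at most $1+D(s-1)\le1+D(h-1)=D(h)$ if that multiple belongs to a terminal.

*Other nodes.* Let $w$ lie in $I_l$, $l\in R$, with $[l,l+1]\subset[2h\nu,2h(\nu+1)]$. The interval $[l,l+1]$ lies in one half of $[2h\nu,2h(\nu+1)]$. By the reflection (which preserves $R$ and, as $2h\mid K$, the multiples of $2h$) assume $l+1\le2h\nu+h$.

* If $\nu\ge1$: $d(w,x_{2h\nu})\le d(w,x_l)+D(l-2h\nu)\le1+D(h-1)=D(h)$.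
* If $\nu=0$: $l+1\ne h$, since $l+1$ is not a power of $2$. So $l+1\le h-1$, and
$$d(w,x_0)\le1+\bigl(1+D(l-1)\bigr)\le1+D(l+1)\le1+D(h-1)=D(h).$$
Here we used $D(l+1)-D(l-1)\ge1$: since $m\ge3$, at most one of $l,l+1$ is divisible by $m$, so the two increments sum to at least $\frac32$.

**Midpoints.** When all relay points of the round are in $\Theta$, every remaining midpoint $c_l$ of the round is at distance exactly $\frac12$ from $\Theta$: every path from $c_l$ begins with one of its two edges of length $\frac12$, and both its neighbors are in $\Theta$. Every deeper node is within $\rho_{j+1}=\frac12$ of both members of a pair in $\mathcal L_{j+1}$ by Lemma 9, and one member is a relay point, which is in $\Theta$. So any order of the midpoints is allowed. $\square$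

*Why powers of two were excluded from $R$.* If $l+1=h$ in the case $\nu=0$, the estimate would only give $d(w,x_0)\le2+D(h-2)$. When $m\mid h-1$, this exceeds $D(h)=1+D(h-1)=\frac32+D(h-2)$, and the argument breaks down. Deleting these few $l$ avoids the issue, and their number is only logarithmic in $K$.

By Lemmas 1, 7, 8 and 10 and Section 8.1, there is an FI run on $N=V_J$ with final tour $T_J$. With the live length $\Lambda_j:=\rho_j|\mathcal L_j|$, (4) gives
$$z\ \ge\ m\,\Lambda_J .\tag{7}$$

## 10. The live length outgrows everything else: proof of Theorem 1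

Now fix $t=6a$, so $K=2^{6a}=(m+1)^6$.

**Step 1: a short tour.** *Purpose: bound $z^*$ from above in terms of live length.* Let $C_0$ be any Hamiltonian cycle of $V_0$ through the edge $\{f,q\}$. Obtain $C_{j+1}$ from $C_j$ by replacing each live edge by the path $x_0,x_1,\dots,x_K$ of its gadget with the $c_l$ in between, of length $Kr$. Inductively $C_j$ is a Hamiltonian cycle of $V_j$ and all pairs in $\mathcal L_j$ are edges of $C_j$. Put
$$\kappa=K/\Delta,\qquad \gamma=|R^*|/\Delta,\qquad W_j=\mathrm{length}(C_j)-\Lambda_j .$$
In round $j$ we have $Kr=\kappa\rho_j$, so $\mathrm{length}(C_{j+1})=\mathrm{length}(C_j)+(\kappa-1)\Lambda_j$. Also $|\mathcal L_{j+1}|=2|R^*||\mathcal L_j|$ and $\rho_{j+1}=\rho_j/(2\Delta)$. Hence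
$$\Lambda_{j+1}=\gamma\Lambda_j,\qquad W_{j+1}=W_j+(\kappa-\gamma)\Lambda_j,\qquad\Lambda_0=\tfrac12,\qquad W_0\le\tfrac32|V_0|\le\tfrac92m.\tag{8}$$

**Step 2: the gain beats the loss.** *Purpose: show $\gamma>1$ and that $\kappa-\gamma$ is smaller than $\gamma-1$.* Since $B-1=\frac{K-1-m}m\le\frac Km$, we have $\Delta\ge K(1-\frac1{2m})$, so $\kappa\le\frac{2m}{2m-1}\le\frac65$. Also
$$\kappa=\Bigl(1-\frac{B-1}{2K}\Bigr)^{-1}\ge1+\frac{B-1}{2K}=1+\frac1{2m}-\frac{m+1}{2mK}\ge1+\frac1{2m}-\frac1K .$$

The indices $l\in\{0,\dots,K-1\}$ outside $R^*$ are: those with $l<m$ ($m$ of them); those with $l\ge K-2m+1$ (these are the $l$ with $l+m-1>K-1-m$; $2m-1$ of them); and those for which some $l'\in[l,l+m-1]$, $l'\le K-1$, has $l'+1$ or $K-l'$ a power of $2$. Both numbers lie in $[1,2^t]$, so at most $2(t+1)$ values of $l'$ are bad, and each lies in at most $m$ of the windows: at most $2(t+1)m$ indices. So $|R^*|\ge K(1-\varepsilon)$ with $\varepsilon=m(2t+5)/K$.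

With $t=6a$ we have $K=(m+1)^6\ge m^2\,2^{4a}\ge6m^2(12a+5)$, because $2^{4a}\ge6(12a+5)$ for $a\ge2$: at $a=2$ it says $256\ge174$, and when $a$ increases by $1$ the left side is multiplied by $16$ while the right side grows by $72$. Hence $\varepsilon\le\frac1{6m}$, so $R^*\ne\emptyset$. Moreover $\gamma\ge\kappa(1-\varepsilon)$, so
$$\kappa-\gamma\le\kappa\varepsilon\le\tfrac65\cdot\tfrac1{6m}=\tfrac1{5m},\qquad\gamma-1\ge\tfrac1{2m}-\tfrac1K-\tfrac1{5m}\ge\tfrac1{4m},\tag{9}$$
the last because $K\ge20m$. (For $m=3$: $K=4096$, $\Delta=3414$, $|R^*|\ge4096-87=4009$, so $\gamma>1.17$. In the small gadget with $K=16$, by contrast, $\gamma=\frac2{14}$: there the losses at the ends win.)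

**Step 3: iterate.** By (8) and (9), $\sum_{j<J}\Lambda_j=\frac{\Lambda_J-\Lambda_0}{\gamma-1}$, and since $|R^*|\le K$ gives $\kappa\ge\gamma$,
$$W_J=W_0+(\kappa-\gamma)\sum_{j<J}\Lambda_j\le W_0+\frac{\kappa-\gamma}{\gamma-1}\Lambda_J\le W_0+\tfrac45\Lambda_J .$$
Let $J$ be minimal with $\gamma^J\ge45m$. Then $\Lambda_J=\frac12\gamma^J\ge\frac{45}2m\ge5W_0$, so $W_J\le\Lambda_J$. With (7),
$$z^*\le\mathrm{length}(C_J)=W_J+\Lambda_J\le2\Lambda_J,\qquad z\ge m\Lambda_J\quad\Longrightarrow\quad z\ge\tfrac m2\,z^* .$$

**Step 4: the size.** Since $\ln\gamma\ge\ln(1+\frac1{4m})\ge\frac1{4m+1}$, we have $J\le1+(4m+1)\ln(45m)$. As $|\mathcal L_j|\le(2K)^j$ and each gadget has fewer than $2K$ new nodes,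
$$n\le3m+\sum_{j<J}(2K)^{j+1}\le3m+2(2K)^J\le(2K)^{J+1}.$$
So $\ln n\le(J+1)(6a+1)\ln2$. For $m\ge3$ we have $\ln m\ge1$, hence $\ln(45m)\le5\ln m$ and $J+1\le2+25m\ln m\le26m\ln m$. Further, $(6a+1)\ln2=6\ln(m+1)+\ln2\le7\ln(m+1)\le14\ln m$. So $\ln n\le C\,m(\ln m)^2$ with $C=364$. As $m=2^a-1$ is unbounded, FI has no fixed worst-case bound. This proves Theorem 1. $\blacksquare$

## 11. The growth of $R(n)$: the lower bound in Theorem 2

The upper bound is (1).

**Step 1: $R(n+1)\ge R(n)$.** *Purpose: pass from the special values of $n$ in Theorem 1 to all large $n$.* Given an instance and an FI run, add a copy $v'$ of a node $v$ different from the start, at distance $0$ from $v$ (distances $\ge0$ are allowed). As long as $v\notin\Theta$, the two are equally far from $\Theta$, and by tie-breaking FI never takes $v'$ before $v$. Once $v\in\Theta$, $v'$ is at distance $0$ from $\Theta$, so FI may leave $v'$ to the very end and insert it next to $v$ at cost $d(v,v')+d(v',j)-d(v,j)=0$. The values $z$ and $z^*$ are unchanged.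

**Step 2: inversion.** Let $m_a=2^a-1$ and $N_a=\lceil\exp(C\,m_a(\ln m_a)^2)\rceil$. By Theorem 1 and Step 1, $R(n)\ge m_a/2$ for $n\ge N_a$. For large $n$ take $a$ maximal with $N_a\le n$. Then $n<N_{a+1}$ gives
$$\ln n\le C\,m_{a+1}(\ln m_{a+1})^2\le C'm_a(\ln m_a)^2,\qquad C'=12C,$$
since $m_{a+1}=2m_a+1\le3m_a$ and $\ln m_{a+1}\le\ln3+\ln m_a\le2\ln m_a$. Also $n\ge N_a$ gives $\ln n\ge C m_a(\ln m_a)^2\ge m_a$, because $C\ge1$ and $\ln m_a\ge1$; so $\ln\ln n\ge\ln m_a$. Hence
$$R(n)\ \ge\ \frac{m_a}2\ \ge\ \frac{\ln n}{2C'(\ln m_a)^2}\ \ge\ \frac{\ln n}{2C'(\ln\ln n)^2}.\qquad\blacksquare$$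

The factor $(\ln\ln n)^2$ between the two bounds is not determined here.

## 12. Removing the ties: proof of Theorem 3

The run in Theorem 1 makes many choices among ties. We now perturb the metric so that the choices of a given run become forced. Three perturbations on separated scales are used: $\eta$ secures the triangle inequality, $\zeta$ forces the order of the nodes, and $\varepsilon$ forces the edges.

**The perturbed metric.** For $k\ge3$ let $P_k$ be the set of the two nodes between which $v_k$ was inserted. Choose $\eta,\zeta,\varepsilon>0$ with $\eta=\delta/4$, $\zeta4^n\le\eta/4$, $\varepsilon3^n\le\zeta/4$. Put $\pi_i=\eta-\zeta4^i$, so $\frac34\eta\le\pi_i\le\eta$, and $\varepsilon_k=\varepsilon3^k$. For $i<j$ let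
$$\tilde d(v_i,v_j)=d(v_i,v_j)+\pi_i+\pi_j-\begin{cases}\varepsilon_j&\text{if }j\ge3\text{ and }v_i\in P_j,\\0&\text{otherwise.}\end{cases}$$
Then $0<\tilde d-d\le2\eta\le\delta$ on pairs of distinct nodes, and for distinct nodes
$$\tilde d(v_i,v_j)+\tilde d(v_j,v_l)-\tilde d(v_i,v_l)\ \ge\ 2\pi_j-2\varepsilon_n\ >\ 0 .$$
So $\tilde d$ is a metric.

**The choice of node is forced.** Let $\Theta=\{v_1,\dots,v_{k-1}\}$, $k\ge2$. For $l\ge k$ put $s_l=\pi_l+\eta+\min_{i<k}d(v_i,v_l)$. For $i<k$ we have $\eta-\zeta4^{k-1}\le\pi_i\le\eta$, so
$$s_l-\zeta4^{k-1}-\varepsilon_n\ \le\ \min_{i<k}\tilde d(v_i,v_l)\ \le\ s_l .$$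
For $l>k$, since $v_k$ is a farthest node under $d$,
$$s_k-s_l\ \ge\ \pi_k-\pi_l=\zeta(4^l-4^k)\ \ge\ 3\zeta4^k\ >\ \zeta4^{k-1}+\varepsilon_n .$$
So $\min_{i<k}\tilde d(v_i,v_k)>s_l\ge\min_{i<k}\tilde d(v_i,v_l)$, and $v_k$ is the unique farthest node under $\tilde d$.

**The choice of edge is forced.** For $k=3$ only the two copies of $v_1v_2$ are available. Let $k\ge4$; inductively the current tour is that of the given run. Consider a tour edge $\{v_i,v_j\}$ with $i<j\le k-1$, and let $\mathrm{ins}$ be its cost for $v_k$ under $d$. Its length $\tilde d(v_i,v_j)$ contains $-\varepsilon_j$ or no $\varepsilon$-term. The terms $\pi_i,\pi_j$ cancel in the insertion cost, which under $\tilde d$ is therefore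
$$\mathrm{ins}+2\pi_k-\varepsilon_k\,|P_k\cap\{v_i,v_j\}|+\xi,\qquad0\le\xi\le\varepsilon_{k-1}.$$
The edge $P_k$ minimizes $\mathrm{ins}$, say with value $\mathrm{ins}_{\min}$; its cost is at most $\mathrm{ins}_{\min}+2\pi_k-2\varepsilon_k+\varepsilon_{k-1}$. The tour has at least three nodes, so every other edge meets $P_k$ in at most one node and costs at least $\mathrm{ins}_{\min}+2\pi_k-\varepsilon_k$. This is strictly larger, since $\varepsilon_k=3\varepsilon_{k-1}>\varepsilon_{k-1}$. So the edge $P_k$ is the unique cheapest one, and the tour is reproduced. $\blacksquare$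

For fixed $n$ the lengths of all tours change by at most $n\delta$. Given $\alpha$, take an instance of Theorem 1 with $\frac m2>\alpha$; there $z\ge\frac m2z^*>\alpha z^*$. For small enough $\delta$ the strict inequality survives the perturbation. So for every $\alpha$ there are an instance and a starting node for which FI is completely determined by the instance and still $z>\alpha z^*$.
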